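# Difference quotients of ratios of radii: doubly periodic disk patterns and the Riemann map

## 1. Ratios of radii, and how smooth their convergence should be

Let $\Omega\subsetneq\mathbf C$ be a simply connected domain, let $U=\{z:|z|<1\}$, fix $z_0\in\Omega$, and let $f:\Omega\to U$ be the conformal map with $f(z_0)=0$, $f'(z_0)>0$. Take a periodic pattern $R$ of disks in the plane, shrink it by $\varepsilon$, and keep the disks centered in a region $\Omega^\varepsilon$ that nearly fills $\Omega$. Suppose that there is a second pattern, inside $U$, with the same combinatorics and the same intersection angles, whose boundary disks touch $\partial U$ from inside. Every index $v$ then carries two radii, $r'_\varepsilon(v)$ in $\Omega$ and $r''_\varepsilon(v)$ in $U$. If the correspondence of disks imitates $f$, then $r''_\varepsilon/r'_\varepsilon$ should be close to $|f'|$. So put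
$$\phi_\varepsilon=\log(r''_\varepsilon/r'_\varepsilon),\qquad h=\log|f'|.$$
We take as given that $\phi_\varepsilon\to h$ locally uniformly, and ask whether the difference quotients of $\phi_\varepsilon$ converge to the derivatives of $h$.

The answer one would first guess is yes, to every order. The limit $h$ is harmonic, hence smooth, and the only constraint on the radii is that the angles around each center add up to $2\pi$. This looks like a discrete elliptic equation, and uniformly convergent solutions of a good elliptic equation converge with all derivatives. We test the guess on cases that can be done by hand.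

**Example 1 (linear functions on the hexagonal packing).** Let $\Lambda=2\mathbf Z+2e^{i\pi/3}\mathbf Z$, with unit disks centered at the points of $\Lambda$. Fix $b\in\mathbf R^2$ and replace the radius at $v$ by $e^{\langle b,v\rangle}$. For each triangle of the lattice, build the Euclidean triangle whose sides are the sums of the new radii. With $\lambda_1=2$, $\lambda_2=2e^{i\pi/3}$, every "up" triangle $\{v,v+\lambda_1,v+\lambda_2\}$ has radii proportional to $(1,e^{\langle b,\lambda_1\rangle},e^{\langle b,\lambda_2\rangle})$, so all new up triangles are similar, with corresponding vertices in corresponding roles. A lattice point lies in exactly three up triangles, once in each of the three roles. So its three up angles are the three angles of one triangle and add up to $\pi$. The same holds for down triangles, and the total is $2\pi$. Hence linear functions are exact solutions. Angles depend only on ratios of radii, so after shrinking by $\varepsilon$ we may take $\phi_\varepsilon(c)=\langle b,c\rangle$ on $\varepsilon\Lambda$. All difference quotients agree with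 the derivatives of $h(z)=\langle b,z\rangle=\log|e^{\bar bz}|$, and the guess passes.

**Example 2 (the interstices filled in).** Add to the hexagonal packing the disk inscribed in each interstice. By Descartes' theorem, the disk in the interstice of three mutually tangent disks with curvatures (reciprocal radii) $k_1,k_2,k_3$, tangent to all three, has curvature $k_1+k_2+k_3+2\sqrt{k_1k_2+k_2k_3+k_3k_1}$. For unit disks the added radius is therefore $1/(3+2\sqrt3)$. Now give the disks $v_1,v_2,v_3$ around an added disk $w$ the radii $e^{\phi(v_i)}$, inscribe the new added disk, and let $e^{\phi(w)}$ be the ratio of its radius to $1/(3+2\sqrt 3)$. Put $\bar\phi=\frac13\sum_i\phi(v_i)$, $a_i=\phi(v_i)-\bar\phi$ and $S=\sum a_i^2$. Since $\sum a_i=0$, we have $\sum_{i<j}e^{-a_i-a_j}=\sum_ie^{a_i}$, and Descartes' formula becomes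
$$\phi(w)-\bar\phi=-\log\frac{\sum_i e^{-a_i}+2\sqrt{\sum_i e^{a_i}}}{3+2\sqrt3}.$$
Both sums equal $3+\frac12S+O(\max|a_i|^3)$, and $2\sqrt{3+S/2}=2\sqrt3+\frac{\sqrt3}{6}S+O(S^2)$. Therefore
$$\bar\phi-\phi(w)=\gamma S+O(\max|a_i|^3),\qquad \gamma=\frac{\frac12+\frac{\sqrt3}6}{3+2\sqrt3}=\frac{\sqrt3+1}{6(2+\sqrt3)}=\frac{\sqrt3-1}6.\tag{1}$$
Apply this to $\phi(v)=\varepsilon\langle b,c_v\rangle$, the linear solution of Example 1 at unit scale. The angle sum stays $2\pi$ at old centers, because their triangles are only cut into pieces, and it is $2\pi$ at the added centers, which lie inside the old triangles. Let $e_1,e_2,e_3$ be the vectors from the centroid of the triangle to its vertices. They have length $2/\sqrt3$ and make angles $2\pi/3$ with each other, so $\sum e_i=0$ and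
$$\sum_i\langle e_i,b\rangle^2=\tfrac32\cdot\tfrac43|b|^2=2|b|^2 .\tag{2}$$
Here $a_i=\varepsilon\langle b,e_i\rangle$, so $S=2\varepsilon^2|b|^2$ and
$$\varepsilon^{-2}\big[\bar\phi-\phi(w)\big]\longrightarrow 2\gamma|b|^2=\tfrac{\sqrt3-1}{3}|b|^2 .$$
For the linear limit $h$ the same second-order expression is $0$. So the guess is false if "all difference quotients" may mix an old center with an added one: for $b\ne0$ the second-order behavior is wrong. But $\phi(w+\lambda)-\phi(w)=\varepsilon\langle b,\lambda\rangle$ exactly, because translation by $\lambda$ multiplies all radii by one factor. Differences along lattice translations still pass.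

The question must therefore be posed for differences along the period lattice, and in that form the guess is correct.

## 2. Admissible patterns and the exact statement

**Definition (disk pattern).** A *disk pattern* is an indexed family $R=(R_v:v\in V)$ of closed disks together with a graph $G=(V,E)$ such that

1. $G$ is the 1-skeleton of a triangulation $T$ of a region whose vertices are the disk centers;
2. for each edge $[u,v]$ the disks $R_u,R_v$ meet at a prescribed angle $\Theta([u,v])\in[0,\pi/2]$, that is, with radii $r_u,r_v$ and distance $d$ of the centers,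
$$d^2=r_u^2+r_v^2+2r_ur_v\cos\Theta([u,v]);\tag{3}$$
3. disks indexed by non-adjacent vertices have disjoint interiors.

So $\Theta=0$ is external tangency and $\Theta=\pi/2$ is orthogonal intersection. Triangulations by centers have straight edges.

**Definition (admissible pattern).** $R$ is *admissible* if it is locally finite, $T$ triangulates all of $\mathbf C$, and $R$, $G$, $\Theta$ are invariant under the translations of some lattice $\Lambda\subset\mathbf C$ with $V/\Lambda$ finite.

The packings of Examples 1 and 2 are admissible with $\Theta\equiv0$. Patterns whose combinatorics is not a triangulation, such as the square grid pattern, are not considered. A related pattern that is admissible will warn us of a degeneracy.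

**Example 3.** Put unit disks at the points of $2\mathbf Z^2$ (type $A$) and of $(1,1)+2\mathbf Z^2$ (type $B$). Join neighboring $A$'s (distance $2$, tangent), and join each $B$ to the four $A$'s at distance $\sqrt2$ (orthogonal, since $2=1+1$). Each square with $A$-corners is cut into four right isosceles triangles. Non-adjacent centers have distance at least $2$, so non-adjacent disks have disjoint interiors. In every triangle one edge has angle $0$ and the two others have angle $\pi/2$.

**Definition (approximation).** Let $R$ be admissible and $\varepsilon>0$. Let $\Omega^\varepsilon\subset\Omega$ be a closed topological disk that is a union of triangles of $\varepsilon T$. The family $(\Omega^\varepsilon)$ is *admissible* if every compact subset of $\Omega$ lies in the interior of $\Omega^\varepsilon$ for all sufficiently small $\varepsilon$. Let $R^\varepsilon_\Omega$ be the subfamily of disks of $\varepsilon R$ with centers in $\Omega^\varepsilon$, and let $G^\varepsilon_\Omega$, with vertex set $V^\varepsilon_\Omega$, be the corresponding subgraph of $G$, the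 1-skeleton of the triangulation of $\Omega^\varepsilon$. Its boundary vertices are those on $\partial\Omega^\varepsilon$.

**Standing hypothesis.** There is a disk pattern $P^\varepsilon$ in $\overline U$ whose graph is $G^\varepsilon_\Omega$, triangulating a closed disk, with the same intersection angles $\Theta$, and whose boundary disks (those indexed by boundary vertices) are internally tangent to $\partial U$.

$P^\varepsilon$ is unique up to Möbius automorphisms of $U$. Let $v_\varepsilon\in V^\varepsilon_\Omega$ be a vertex whose center in $\varepsilon R$ is closest to $z_0$, ties being broken by any fixed rule, and normalize $P^\varepsilon$ so that the disk indexed by $v_\varepsilon$ is centered at $0$. "$P^\varepsilon$ has graph $G^\varepsilon_\Omega$" means that its triangulation by centers is combinatorially that of $\Omega^\varepsilon$, with the same boundary vertices. (Once the boundary vertices agree, this is automatic: coning the boundary cycle gives a simplicial 2-sphere, whose graph is 3-connected, so by Whitney's theorem the graph determines the faces.)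 What we use is this: at an interior vertex the triangles of $P^\varepsilon$ tile a neighborhood of the center, so their angles there add up to $2\pi$.

Let $r'_\varepsilon(v)$, $r''_\varepsilon(v)$ be the radii in $R^\varepsilon_\Omega$ and $P^\varepsilon$, let $c_\varepsilon(v)$ be the center in $R^\varepsilon_\Omega$, and regard $\phi_\varepsilon(v)=\log(r''_\varepsilon(v)/r'_\varepsilon(v))$ as a function on the set of centers $c_\varepsilon(v)$.

**Hypothesis (K).** For each compact $K\subset\Omega$,
$$\sup\{|\phi_\varepsilon(v)-\log|f'(c_\varepsilon(v))||:c_\varepsilon(v)\in K\}\to0\qquad(\varepsilon\to0).$$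

The problem comes from the paper "The $C^\infty$-convergence of hexagonal disk packings to the Riemann map", which asserts that $\phi_\varepsilon$ converges to the harmonic function $\log|f'|$ by a refinement of the argument that proves rigidity of locally finite disk patterns in the plane. Here (K), our reading of that assertion, is an input. Everything else is proved.

**Definition ($C^\infty$-convergence).** For $\lambda\in\Lambda$ and $g$ on centers put $\Delta_{\varepsilon\lambda}g(c)=g(c+\varepsilon\lambda)-g(c)$, and let $\partial_\lambda$ be the derivative in the direction of the vector $\lambda$. Then $\phi_\varepsilon\to h$ in $C^\infty$ means: for every compact $K\subset\Omega$, every $k\ge0$ and all $\lambda_1,\dots,\lambda_k\in\Lambda$,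
$$\sup_c\Big|\varepsilon^{-k}\Delta_{\varepsilon\lambda_1}\cdots\Delta_{\varepsilon\lambda_k}\phi_\varepsilon(c)-\partial_{\lambda_1}\cdots\partial_{\lambda_k}h(c)\Big|\to0\qquad(\varepsilon\to0),$$
the supremum being over all centers $c\in K$ of disks of $\varepsilon R$, in all translate classes modulo $\varepsilon\Lambda$. (For small $\varepsilon$ all points involved lie in $\Omega^\varepsilon$.)

**Theorem 1.** Let $R$ be admissible, $\Omega\subsetneq\mathbf C$ simply connected, $z_0\in\Omega$, and $(\Omega^\varepsilon)$ admissible. Assume the standing hypothesis and (K). Then $\phi_\varepsilon\to\log|f'|$ in $C^\infty$.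

The conjecture that the convergence is $C^\infty$ for every such $R,\Omega,z_0,(\Omega^\varepsilon)$ is thus true.

## 3. How the angles of one triangle depend on the radii

The purpose of this section is to differentiate the angles of a single triangle with respect to the logarithms of the radii, and to find the sign of every derivative.

Let a triangle have vertices $1,2,3$, with $\Theta_{ij}\in[0,\pi/2]$. For $x\in\mathbf R^3$ put $\rho_i=e^{x_i}$ and $d_{ij}^2=\rho_i^2+\rho_j^2+2\rho_i\rho_j\cos\Theta_{ij}$. Since $\Theta\le\pi/2$, $d_{13}>\rho_1$ and $d_{23}>\rho_2$, so $d_{12}\le\rho_1+\rho_2<d_{13}+d_{23}$, and likewise cyclically. Hence the $d_{ij}$ are the sides of a nondegenerate triangle. Its angles $\theta_i(x)$ are real-analytic on $\mathbf R^3$, unchanged under $x\mapsto x+(s,s,s)$, and $\sum\theta_i=\pi$.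

Recall that the power of a point $o$ with respect to the circle of center $c_i$ and radius $\rho_i$ is $|o-c_i|^2-\rho_i^2$. Three circles with non-collinear centers have exactly one point of equal powers, their radical center.

**Lemma 1.** For $i\ne j$, $\partial\theta_i/\partial x_j=\partial\theta_j/\partial x_i=:\kappa_{ij}(x)$, and $\kappa_{ij}=y_{ij}/d_{ij}$, where $y_{ij}$ is the signed distance (positive on the side of the third vertex) from the line $ij$ to the radical center of the three circles. Either $\kappa_{ij}>0$ on all of $\mathbf R^3$, or $\Theta_{ij}=0$, $\Theta_{ik}=\Theta_{jk}=\pi/2$ and $\kappa_{ij}\equiv0$. The second case occurs for at most one pair in a triangle.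

For the hexagonal packing the triangle is equilateral of side $2$, the radical center is the centroid, and $\kappa_{ij}=\frac1{\sqrt3}/2$. In Example 3, take $A$'s at $(\pm1,0)$ and $B$ at $(0,1)$. The point $0$ has power $0$ for all three circles, so $\kappa_{AA}=0$, and its distance $1/\sqrt2$ from the line $AB$ gives $\kappa_{AB}=\frac{1}{\sqrt2}/\sqrt2=\frac12$. The degenerate case does occur.

*Proof.* **Step 1: compute the derivative.** Put
$$p_{ij}=\frac{\partial d_{ij}}{\partial x_i}=\frac{\rho_i(\rho_i+\rho_j\cos\Theta_{ij})}{d_{ij}}=\frac{d_{ij}^2+\rho_i^2-\rho_j^2}{2d_{ij}}>0,\qquad p_{ij}+p_{ji}=d_{ij}.$$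
Differentiate $d_{23}^2=d_{12}^2+d_{13}^2-2d_{12}d_{13}\cos\theta_1$ and divide by $2d_{23}$. Using $d_{13}-d_{12}\cos\theta_1=d_{23}\cos\theta_3$, $d_{12}-d_{13}\cos\theta_1=d_{23}\cos\theta_2$ and $d_{13}\sin\theta_1=d_{23}\sin\theta_2$, we get
$$d(d_{23})=\cos\theta_3\,d(d_{13})+\cos\theta_2\,d(d_{12})+d_{12}\sin\theta_2\,d\theta_1 .$$
Only $d_{23}$ and $d_{12}$ depend on $x_2$, so $d_{12}\sin\theta_2\,\partial\theta_1/\partial x_2=p_{23}-p_{21}\cos\theta_2$.

**Step 2: read it geometrically.** Put vertex 2 at $0$, with unit vectors $u_1=(1,0)$ toward vertex 1 and $u_3=(\cos\theta_2,\sin\theta_2)$ toward vertex 3. Let $o$ be the point with $\langle o,u_1\rangle=p_{21}$, $\langle o,u_3\rangle=p_{23}$. Its powers with respect to circles 2 and 1 are $|o|^2-\rho_2^2$ and $|o|^2-2d_{12}p_{21}+d_{12}^2-\rho_1^2$. They agree because $2d_{12}p_{21}=d_{12}^2+\rho_2^2-\rho_1^2$. The same holds for circle 3, so $o$ is the radical center. Writing $o=(p_{21},y)$, we get $y\sin\theta_2=p_{23}-p_{21}\cos\theta_2$. Hence $\partial\theta_1/\partial x_2=y/d_{12}$ with $y=y_{12}$, which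 is symmetric in $1,2$. We also see that the foot of the perpendicular from $o$ to the line $12$ lies at distance $p_{21}$ from vertex 2 and $p_{12}$ from vertex 1, between them.

**Step 3: find the zeros.** Let $y_{12}=0$, so $o$ lies on the line $12$. Choose coordinates with $o=0$, $c_1=(-a,0)$, $c_2=(b,0)$, $a=p_{12}>0$, $b=p_{21}>0$. Let $-s$ be the common power: $\rho_1^2=a^2+s$, $\rho_2^2=b^2+s$. If $s<0$, then $d_{12}=a+b>\rho_1+\rho_2$, which is impossible, so $s\ge0$. With $c_3=(\xi,\zeta)$ we have $\rho_3^2=\xi^2+\zeta^2+s$, and expanding squares,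
$$d_{13}^2=\rho_1^2+\rho_3^2+2a\xi-2s,\qquad d_{23}^2=\rho_2^2+\rho_3^2-2b\xi-2s.$$
Since $\Theta_{13},\Theta_{23}\le\pi/2$, $d_{13}^2\ge\rho_1^2+\rho_3^2$ and $d_{23}^2\ge\rho_2^2+\rho_3^2$, so $a\xi\ge s\ge0$ and $-b\xi\ge s\ge0$. Thus $\xi=0$ and $s=0$, hence $\Theta_{13}=\Theta_{23}=\pi/2$, and $d_{12}=a+b=\rho_1+\rho_2$ gives $\Theta_{12}=0$. Conversely, for these angles and any radii,
$$\cos\theta_2=\frac{d_{12}^2+d_{23}^2-d_{13}^2}{2d_{12}d_{23}}=\frac{2\rho_2(\rho_1+\rho_2)}{2(\rho_1+\rho_2)d_{23}}=\frac{\rho_2}{d_{23}},\qquad p_{21}=\rho_2,\qquad p_{23}=\frac{\rho_2^2}{d_{23}},$$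
so $p_{23}-p_{21}\cos\theta_2=0$ and $\kappa_{12}\equiv0$.

**Step 4: determine the sign.** In the non-exceptional case $\kappa_{12}$ has no zero, hence constant sign on $\mathbf R^3$. Fix $\rho_1,\rho_3$. As $\rho_2\to0$, $d_{12}\to\rho_1$ and $d_{23}\to\rho_3$, so $\cos\theta_1\to(\rho_1+\rho_3\cos\Theta_{13})/d_{13}$. As $\rho_2\to\infty$, $\cos\theta_1\to(\rho_1\cos\Theta_{12}-\rho_3\cos\Theta_{23})/d_{13}$. The second limit is at most the first, with equality only if $\Theta_{12}=0$ and $\Theta_{13}=\Theta_{23}=\pi/2$. So outside the exceptional case $\theta_1$ has a larger limit at $\rho_2=\infty$ than at $\rho_2=0$. Hence $\partial\theta_1/\partial x_2>0$ somewhere, and so everywhere. Finally, an exceptional pair has $\Theta=0$ while the other two edges have $\Theta=\pi/2$, so a triangle has at most one. $\square$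

By invariance under $(s,s,s)$, $\partial\theta_i/\partial x_i=-\sum_{j\ne i}\kappa_{ij}$. So $d\theta_i(x)[\xi]=\sum_{j\ne i}\kappa_{ij}(\xi_j-\xi_i)$, and pairing the terms $(i,j)$ and $(j,i)$,
$$\sum_i\eta_i\,d\theta_i(x)[\xi]=-\sum_{i<j}\kappa_{ij}(x)(\xi_i-\xi_j)(\eta_i-\eta_j)\qquad(\xi,\eta\in\mathbf R^3).\tag{4}$$

## 4. A lattice-invariant equation with quadratic remainder

We now turn "angle sum $2\pi$" into an equation in weak form. We work at unit scale, with $T$ instead of $\varepsilon T$. For $v\in V$, $c_v$ and $r_v$ are the center and radius in $R$. The lattice acts freely on $V$ by $c_{v+\lambda}=c_v+\lambda$, and $r$, $\Theta$ and the triangles are invariant. Degrees are finite, since adjacent disks meet and $R$ is locally finite. So there are finitely many vertices, edges and triangles modulo $\Lambda$. Let $\ell\ge1$ exceed the diameter of every triangle. $B(x,r)$ is the open disk, and $V(x,r)=\{v:c_v\in B(x,r)\}$. By convexity, a triangle lies in $B(x,r)$ if and only if its vertices belong to $V(x,r)$. For $r\ge1$, $B(x,r)$ contains at most $Cr^2$ vertices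 and triangles. $C$ denotes constants, changing from line to line, that depend only on $R$ (and on $k,\lambda_1,\dots,\lambda_k$ where these occur). Since $G$ is connected and $V/\Lambda$ is finite, for each $\lambda\in\Lambda$ there are $N_\lambda$ and $\ell_\lambda\ge\max(\ell,|\lambda|)$ such that
$$\text{every } v \text{ is joined to } v+\lambda \text{ by at most } N_\lambda \text{ edges of triangles contained in } B(c_v,\ell_\lambda).\tag{5}$$

For a triangle $t$ and a function $u$ on its vertices let $\nabla_tu$ be $u|_t$ modulo constants, with $|\nabla_tu|^2=\sum_{i<j}(u_i-u_j)^2$. For $F\in\mathbf R^3$ with zero coordinate sum put $\langle F,\eta\rangle_t=\sum_{v\in t}F_v\eta_v$, which depends only on $\nabla_t\eta$, and let $|F|$ be the least constant with $|\langle F,\eta\rangle_t|\le|F||\nabla_t\eta|$. Put $x^0_v=\log r_v$ and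
$$A^t_v(\phi)=\theta^t_v(x^0)-\theta^t_v(x^0+\phi),\qquad B_t(u,\eta)=\sum_{i<j}\kappa^t_{ij}(x^0)(u_i-u_j)(\eta_i-\eta_j).$$
The vector $A^t(\phi)$ has zero sum. Split off the linear part of $A^t$ at $\phi=0$. By (4),
$$\langle A^t(\phi),\eta\rangle_t=B_t(\phi,\eta)+\langle Q^t(\nabla_t\phi),\eta\rangle_t,\tag{6}$$
where $Q^t(p)=\theta^t(x^0)-\theta^t(x^0+p)+d\theta^t(x^0)[p]$ is a smooth map from $\mathbf R^3/\mathbf R(1,1,1)$ to zero-sum vectors with $Q^t(0)=0$ and $DQ^t(0)=0$. Invariance gives $B_{t+\lambda}=B_t$ and $Q^{t+\lambda}=Q^t$ after identifying $t+\lambda$ with $t$. As there are finitely many classes of triangles, for $|p|\le10$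
$$|Q^t(p)|\le C|p|^2,\qquad|DQ^t(p)|\le C|p|,\qquad\text{all derivatives of each fixed order bounded.}\tag{7}$$
By Lemma 1 at least two of the three weights $\kappa^t_{ij}(x^0)$ are positive and none is negative. Two positive edges already connect the triangle, so with some $c_0>0$
$$c_0|\nabla_t\eta|^2\le B_t(\eta,\eta)\le C|\nabla_t\eta|^2.\tag{8}$$
This is how degenerate edges, as in Example 3, do no harm.

Let $I(x,r)$ be the set of vertices all of whose triangles lie in $B(x,r)$; it contains $V(x,r-\ell)$. Let $H(x,r)$ be the space of functions on $V$ vanishing off $I(x,r)$.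

**Definition.** Let $F=(F_t)$ be zero-sum vectors on the triangles. A function $u$ on $V(x,r)$ *solves $(F)$ on $B(x,r)$* if
$$\sum_{t\subset B(x,r)}\big[B_t(u,\eta)+\langle F_t,\eta\rangle_t\big]=0\qquad\text{for all }\eta\in H(x,r).\tag{9}$$

If $B(x',r')\subset B(x,r)$ and $\eta\in H(x',r')$, then $\eta\in H(x,r)$, and $\eta$ vanishes on every triangle not contained in $B(x',r')$. So $u$ solves $(F)$ on sub-disks too.

Now let $re^\phi$ be a system of radii on $V(x,r)$ whose angle sum is $2\pi$ at each $v\in I(x,r)$. Since $R$ itself has angle sum $2\pi$ at each vertex, $\sum_{t\ni v}A^t_v(\phi)=0$ there. Multiply by $\eta_v$, sum over $v$, and use (6). The result is that $\phi$ solves $(F)$ on $B(x,r)$ with $F_t=Q^t(\nabla_t\phi)$.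

Write $E(u;x,r)=\sum_{t\subset B(x,r)}|\nabla_tu|^2$ for the energy.

## 5. Where differencing stops, and how quadratic remainders help

Consider the most direct route. By (K), $|\phi_\varepsilon-h|\le\delta_\varepsilon\to0$ on a compact set, so $|\varepsilon^{-1}\Delta_{\varepsilon\lambda}\phi_\varepsilon|\le C+2\delta_\varepsilon/\varepsilon$. There is no rate for $\delta_\varepsilon$, so this bounds nothing. All we learn is that differences along edges are $o(1)$, while we need $O(\varepsilon)$.

The next route is the equation. Integrating (4) along $x^0+s\phi$, $0\le s\le1$, we get at an interior vertex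
$$0=\sum_{t\ni v}A^t_v(\phi)=\sum_{t\ni v}\ \sum_{j\in t,\,j\ne v}\tilde\kappa^t_{vj}(\phi_v-\phi_j),\qquad\tilde\kappa^t_{vj}=\int_0^1\kappa^t_{vj}(x^0+s\phi)\,ds\ge0,$$
so $\phi$ obeys the maximum principle. But the weights depend on $\phi$ and are not translation invariant, so $\Delta_\lambda\phi$ does not solve the same linear equation. In the form (6) the linear part is invariant, and $u=\Delta_\lambda\phi$ solves $(F)$ with $F_t=Q^t(\nabla_{t+\lambda}\phi)-Q^t(\nabla_t\phi)$. By (7), $|F_t|\le\sigma|\nabla_tu|$ with $\sigma=C\sup|\nabla\phi|$, so $\sigma$ is small, and that is all we know. Lemma 4 below says what this is worth. Passing from radius $r$ to $\rho$, the energy is multiplied by at most $C(\rho^2/r^2+\sigma^2)$. The relevant disk has radius $L=\delta/\varepsilon$. One jump from $L$ to bounded radius gives the factor $L^{-2}+\sigma^2$, and with $\sigma$ a small constant there is no decay in $L$. This is the exact obstruction.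

The way past it has three moves, applied first to $\phi$ itself, where $|F_t|\le C|\nabla_t\phi|^2$. First, make many short jumps by a fixed ratio. A small fixed $\sigma$ then costs only part of the exponent, and the gradient is $O(L^{-1/2})$ instead of the desired $O(L^{-1})$. Second, the remainder is quadratic, so a gradient of size $L^{-1/2}$ turns $\sigma$ itself into $CL^{-1/2}$. Third, with that $\sigma$ two jumps $L\to\sqrt L\to O(1)$ give energy $(L^{-1})^2$, hence gradient $O(L^{-1})$. For higher lattice differences one then has $\sigma=O(L^{-1})$ from the start, and a single jump suffices.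

## 6. Energy estimates for the linear equation

In Lemmas 2 and 4, $u$ solves $(F)$ on $B(x,r)$ and $|F_t|\le\sigma|\nabla_tu|+g$ with constants $\sigma,g\ge0$.

**Lemma 2 (Caccioppoli inequality).** There is $\sigma_0>0$ depending only on $R$ such that if $\sigma\le\sigma_0$, $r'>0$ and $r-r'\ge2\ell$, then
$$E(u;x,r')\le C\Big[(r-r')^{-2}\sum_{v\in V(x,r)}u_v^2+r^2g^2\Big].$$

*Proof.* **Step 1: choose a test function.** Let
$$\chi_v=\min\Big\{1,\max\Big\{0,\frac{r-\ell-|c_v-x|}{r-\ell-r'}\Big\}\Big\}.$$
It vanishes unless $v\in V(x,r-\ell)\subset I(x,r)$, so $\chi^2u\in H(x,r)$. Also $\chi=1$ on $V(x,r')$, and since $r-\ell-r'\ge(r-r')/2$, $|\nabla_t\chi|\le C/(r-r')$. Put $|u|_t=\max_t|u|$ and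
$$S=\sum_{t\subset B(x,r)}|\nabla_t(\chi u)|^2,\qquad W=\sum_{t\subset B(x,r)}|\nabla_t\chi|^2|u|_t^2 .$$

**Step 2: bound the quadratic part from below.** Expanding both sides verifies
$$(u_i-u_j)(\chi_i^2u_i-\chi_j^2u_j)=(\chi_iu_i-\chi_ju_j)^2-(\chi_i-\chi_j)^2u_iu_j .$$
So $B_t(u,\chi^2u)\ge c_0|\nabla_t(\chi u)|^2-C|\nabla_t\chi|^2|u|_t^2$, and (9) with $\eta=\chi^2u$ gives
$$c_0S\le CW+\sum_{t\subset B(x,r)}|F_t||\nabla_t(\chi^2u)|.$$

**Step 3: absorb the forcing.** Let $\chi_t=\max_t\chi\le1$. The identities
$$\chi_i^2u_i-\chi_j^2u_j=\chi_i(\chi_iu_i-\chi_ju_j)+\chi_ju_j(\chi_i-\chi_j),$$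
$$\chi_t(u_i-u_j)=(\chi_t-\chi_i)u_i+(\chi_iu_i-\chi_ju_j)-(\chi_t-\chi_j)u_j$$
and $0\le\chi_t-\chi_i\le|\nabla_t\chi|$ give, with $M_t=|\nabla_t(\chi u)|+|\nabla_t\chi||u|_t$,
$$|\nabla_t(\chi^2u)|\le C\chi_tM_t,\qquad\chi_t|\nabla_tu|\le CM_t .$$
Hence $|F_t||\nabla_t(\chi^2u)|\le C\sigma M_t^2+CgM_t$. Note $\sum M_t^2\le2(S+W)$. Estimate $CgM_t\le\frac{c_0}8M_t^2+Cg^2$ and recall that there are at most $Cr^2$ triangles:
$$\sum|F_t||\nabla_t(\chi^2u)|\le C\sigma(S+W)+\tfrac{c_0}4(S+W)+Cr^2g^2 .$$
If $\sigma_0$ is small, $C\sigma\le c_0/4$, and absorbing $\frac{c_0}2S$ on the left gives $S\le C(W+r^2g^2)$.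

**Step 4: conclude.** Since $\chi=1$ on the vertices of triangles in $B(x,r')$, $E(u;x,r')\le S$. Since degrees are bounded, $W\le C(r-r')^{-2}\sum_{V(x,r)}u_v^2$. $\square$

The next lemma is a pointwise gradient bound for the unforced equation. This is where lattice invariance is used: differences of solutions are again solutions.

**Lemma 3.** There is $r_1\ge2\ell$, depending only on $R$, such that if $r\ge r_1$ and $w$ solves $(0)$ on $B(x,r)$, then $|\nabla_tw|^2\le Cr^{-2}E(w;x,r)$ for all $t\subset B(x,r/2)$.

*Proof.* **Step 1: difference the solution.** Let $\tau_1,\tau_2$ be a basis of $\Lambda$ and $\Delta_iw(v)=w(v+\tau_i)-w(v)$. Let $\ell_1=\max(\ell_{\tau_1},\ell_{\tau_2})$ from (5). For $u$ on $V(x,s)$, the square of $\Delta_iu(v)$ is bounded by $C$ times the sum of $|\nabla_tu|^2$ along the path in (5), and each triangle is used by boundedly many $v$. So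
$$\sum_{v\in V(x,s-\ell_1)}|\Delta_iu(v)|^2\le CE(u;x,s).\tag{10}$$
If $\eta\in H(x,r-\ell_1)$, then both $\eta$ and $\eta(\cdot-\tau_i)$ are in $H(x,r)$. Testing the equation for $w$ with both and using $B_{t+\tau_i}=B_t$, we see that $\Delta_iw$ solves $(0)$ on $B(x,r-\ell_1)$.

**Step 2: bound the energies of differences.** Let $r_1\ge12(\ell_1+2\ell)$. For $r\ge r_1$, $\frac r6-\ell_1\ge\frac r{12}\ge2\ell$. Put $E=E(w;x,r)$. Lemma 2 (with $\sigma=g=0$) from radius $r-\ell_1$ to $\frac56r$, with (10) for $s=r$, gives $E(\Delta_iw;x,\frac56r)\le Cr^{-2}E$. Apply the same argument to $\Delta_2w$ on $B(x,\frac56r)$: $\Delta_1\Delta_2w$ solves $(0)$ on $B(x,\frac56r-\ell_1)$, and Lemma 2 from $\frac56r-\ell_1$ to $\frac23r$, with (10) for $s=\frac56r$, gives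
$$E(\Delta_1\Delta_2w;x,\tfrac23r)\le Cr^{-2}E(\Delta_2w;x,\tfrac56r)\le Cr^{-4}E .$$

**Step 3: pass to a pointwise bound.** Fix $t\subset B(x,r/2)$, let $n=\lfloor r/(12\ell_1)\rfloor\ge1$ and $a(m,m')=\nabla_{t+m\tau_1+m'\tau_2}w$ for $0\le m,m'\le n$, identifying translates of $t$ with $t$. These triangles are distinct and lie in $B(x,\frac r2+2n\ell_1)\subset B(x,\frac23r)$. For a vector-valued $f$ on $\{0,\dots,n\}$ with $Df(j)=f(j+1)-f(j)$, averaging $|f(0)|\le|f(m)|+\sum_{j<n}|Df(j)|$ over $m$, squaring, and using the Cauchy–Schwarz inequality,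
$$|f(0)|^2\le\tfrac2n\sum_m|f(m)|^2+2n\sum_{j<n}|Df(j)|^2 .$$
Use this in $m$ for $a(\cdot,0)$, and then in $m'$ for $a(m,\cdot)$ and for $D_1a(m,\cdot)$, where $D_1,D_2$ are the differences in $m,m'$:
$$|a(0,0)|^2\le\tfrac4{n^2}\sum|a|^2+4\sum|D_1a|^2+4\sum|D_2a|^2+4n^2\sum|D_1D_2a|^2 .$$
Here $D_ia$ consists of values of $\nabla\Delta_iw$, and $D_1D_2a$ of values of $\nabla\Delta_1\Delta_2w$, on distinct triangles in $B(x,\frac23r)$. As $n$ is comparable to $r$, Step 2 bounds the right side by $C(r^{-2}+r^{-2}+r^{-2}+r^2r^{-4})E\le Cr^{-2}E$. $\square$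

**Lemma 4.** There is $C_1\ge4$ depending only on $R$ such that if $r\ge r_1$ and $1\le\rho\le r$, then
$$E(u;x,\rho)\le C_1\Big[\Big(\frac{\rho^2}{r^2}+\sigma^2\Big)E(u;x,r)+r^2g^2\Big].$$

*Proof.* If $\rho>r/2$, then $4\rho^2/r^2>1$ and the claim is trivial, as $C_1\ge4$. Let $\rho\le r/2$.

**Step 1: split off an unforced solution.** The form $\sum_{t\subset B(x,r)}B_t$ is positive definite on the finite-dimensional space $H(x,r)$. Indeed, if it vanishes on $\eta$, then by (8) $\nabla_t\eta=0$ for $t\subset B(x,r)$, and $\eta=0$ on all other triangles. So $\eta$ is constant on the connected infinite graph $G$ and has finite support, hence $\eta=0$. So there is $w$ solving $(0)$ on $B(x,r)$ with $z=u-w\in H(x,r)$, namely the minimizer of $\sum B_t(w,w)$ among functions equal to $u$ off $I(x,r)$. By minimality and (8), $E(w;x,r)\le CE(u;x,r)$.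

**Step 2: estimate both parts.** Testing with $z$ gives $\sum B_t(z,z)=\sum B_t(u,z)=-\sum\langle F_t,z\rangle_t$. So by (8) and the Cauchy–Schwarz inequality
$$E(z;x,r)\le C\sum_{t\subset B(x,r)}|F_t|^2\le C\big(\sigma^2E(u;x,r)+r^2g^2\big).$$
By Lemma 3 and the count of at most $C\rho^2$ triangles in $B(x,\rho)$, $E(w;x,\rho)\le C\rho^2r^{-2}E(w;x,r)$. Since $E(u;x,\rho)\le2E(w;x,\rho)+2E(z;x,r)$, the claim follows. $\square$

Lemmas 3 and 4 remain true with the same constants if $r_1$ is enlarged.

## 7. From small oscillation to bounds for all lattice differences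

For $\lambda_1,\dots,\lambda_k\in\Lambda$ and $J\subset[k]=\{1,\dots,k\}$ write $\Delta_\lambda u(v)=u(v+\lambda)-u(v)$ (unit scale), $\Delta_J=\prod_{i\in J}\Delta_{\lambda_i}$ and $\lambda_J=\sum_{i\in J}\lambda_i$.

**Proposition 5.** There is $\omega_0\in(0,1]$, depending only on $R$, such that the following holds. Let $k\ge0$ and $\lambda_1,\dots,\lambda_k\in\Lambda$. There are $L_k$ and $C$, depending only on $R,k,\lambda_1,\dots,\lambda_k$, such that if $L\ge L_k$ and $re^\phi$ is a system of radii on $V(X_0,4L)$ with angle sum $2\pi$ at all $v\in I(X_0,4L)$ and $\omega=\operatorname{osc}\phi\le\omega_0$, then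
$$|\nabla_t\Delta_{[k]}\phi|\le C\omega L^{-k-1}\qquad\text{for all triangles }t\text{ meeting }B(X_0,(1+2^{-k})L).\tag{$11_k$}$$

*Proof.* By Section 4, $\phi$ solves $(F)$ with $F_t=Q^t(\nabla_t\phi)$. Since $|\nabla_t\phi|\le\sqrt3\,\omega\le\sqrt3$, (7) gives
$$|F_t|\le C_2|\nabla_t\phi|^2\le C_3\omega|\nabla_t\phi| .\tag{12}$$
"$L$ large" means larger than a constant depending only on $R,k,\lambda_1,\dots,\lambda_k$. We use repeatedly that if $x\in t$, then $t\subset B(x,\ell)\subset B(x,r_1)$, so a bound for $E(\cdot\,;x,r_1)$ bounds the gradient on $t$.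

**Step 1: start with bounded energy.** Let $x\in B(X_0,3L)$, so $B(x,L)\subset B(X_0,4L)$. Require $C_3\omega_0\le\sigma_0$. Subtracting a constant from $\phi$ changes nothing in the equation, so Lemma 2 with radii $L$ and $L/2$ gives, for $L$ large, $E(\phi;x,L/2)\le CL^{-2}\cdot L^2\omega^2=C\omega^2$.

**Step 2: get partial decay by many short jumps.** Put $q=1/(2C_1)$, so $C_1q^2=q/2$. Enlarge $r_1$ so that $qr_1\ge1$, and choose $\omega_0$ so that also $C_1C_3^2\omega_0^2\le q/2$. Lemma 4 with $\rho=qr$, $\sigma=C_3\omega$, $g=0$ gives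
$$E(\phi;x,qr)\le\big(\tfrac q2+\tfrac q2\big)E(\phi;x,r)=q\,E(\phi;x,r)\qquad(r_1\le r\le L/2).$$
Iterate from $L/2$ until the radius $q^JL/2$ lies in $[r_1,r_1/q)$. Then $q^J\le CL^{-1}$ and $E(\phi;x,r_1)\le q^JC\omega^2\le CL^{-1}\omega^2$. So $|\nabla_t\phi|\le C\omega L^{-1/2}$ for all $t$ meeting $B(X_0,3L)$.

**Step 3: use the quadratic remainder to get full decay.** Let $x\in B(X_0,2L)$. On $B(x,L/2)\subset B(X_0,3L)$, (12) and Step 2 give $|F_t|\le C_2|\nabla_t\phi|^2\le\sigma|\nabla_t\phi|$ with $\sigma=CL^{-1/2}$. For $L$ large, $r_1\le\sqrt L\le L/2$. Lemma 4 from $L/2$ to $\sqrt L$ gives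
$$E(\phi;x,\sqrt L)\le C\big(4L^{-1}+CL^{-1}\big)\omega^2\le CL^{-1}\omega^2 ,$$
and Lemma 4 from $\sqrt L$ to $r_1$ gives $E(\phi;x,r_1)\le C(r_1^2L^{-1}+CL^{-1})L^{-1}\omega^2\le CL^{-2}\omega^2$. So $|\nabla_t\phi|\le C\omega L^{-1}$ for $t$ meeting $B(X_0,2L)$, which is $(11_0)$. A direct jump from $L/2$ to $r_1$ would have given only $L^{-1}\omega^2$.

**Step 4: set up the induction on $k$.** Let $k\ge1$ and assume $(11_j)$ for all $j<k$ and all $j$-element subfamilies of $\lambda_1,\dots,\lambda_k$. Let $x\in B(X_0,(1+2^{-k})L)$ and $r=2^{-k-1}L$. Since $(1+2^{-k})L+r=(1+\frac32 2^{-k})L$, for $L$ large all shifts of $B(x,r)$ by partial sums of the $\lambda_i$, enlarged by any fixed amount depending only on $R$ and the $\lambda_i$, lie in $B(X_0,(1+2^{-k+1})L)$. There $(11_j)$ is available for all $j<k$. Let $u=\Delta_{[k]}\phi=\sum_{S\subset[k]}(-1)^{k-|S|}\phi(\cdot+\lambda_S)$. For $\eta\in H(x,r)$ test the equation of $\phi$ with $\eta(\cdot-\lambda_S)$, use the invariance of $B_t$ and $Q^t$, and take the alternating sum. This shows that $u$ solves $(F)$ on $B(x,r)$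 with
$$F_t=\sum_{S\subset[k]}(-1)^{k-|S|}Q^t(p_S),\qquad p_S=\nabla_{t+\lambda_S}\phi .$$

**Step 5: bound the differenced remainder.** For $s\in[0,1]^k$ let $P(s)=\sum_S\prod_{i\in S}s_i\prod_{i\notin S}(1-s_i)\,p_S$. It is affine in each $s_i$, and $P(1_S)=p_S$ at the corner $1_S$ of the cube given by $S$. The fundamental theorem of calculus in each variable gives
$$F_t=\int_{[0,1]^k}\partial_{s_1}\cdots\partial_{s_k}Q^t(P(s))\,ds=\int_{[0,1]^k}\sum_\pi D^{|\pi|}Q^t(P)\big[\partial_{s_J}P:J\in\pi\big]\,ds ,$$
with $\pi$ running over the partitions of $[k]$ and $\partial_{s_J}=\prod_{i\in J}\partial_{s_i}$. (Induct on the number of variables: a new derivative $\partial_{s_i}$ either hits $D^{|\pi|}Q^t(P)$ and creates the block $\{i\}$, or hits one factor and adds $i$ to its block. Each partition arises once.) Now $\partial_{s_J}P$ is a convex combination of the vectors $\nabla_{t+\lambda_{S}}\Delta_J\phi$, $S\subset[k]\setminus J$. So $|\partial_{s_J}P|\le C\omega L^{-|J|-1}$ for $|J|<k$, while $\partial_{s_{[k]}}P=\nabla_tu$. Also $|P|\le\sqrt3$ and $|P|\le C\omega L^{-1}$.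 By (7) the one-block partition contributes at most $C|P||\nabla_tu|\le CL^{-1}|\nabla_tu|$, and a partition with $m\ge2$ blocks contributes at most $C\prod_J\omega L^{-|J|-1}=C\omega^mL^{-k-m}\le C\omega L^{-k-2}$. So
$$|F_t|\le CL^{-1}|\nabla_tu|+C\omega L^{-k-2}.\tag{13}$$

**Step 6: close the induction with one jump.** Summing $(11_{k-1})$ for $\lambda_1,\dots,\lambda_{k-1}$ along the paths (5) from $v$ to $v+\lambda_k$ gives $|u|\le C\omega L^{-k}$ on $V(x,r)$. For $L$ large, $CL^{-1}\le\sigma_0$ and $r/2\ge\max(r_1,2\ell)$. Lemma 2 from $r$ to $r/2$ gives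
$$E(u;x,r/2)\le C\big[L^{-2}\cdot L^2\cdot\omega^2L^{-2k}+L^2\omega^2L^{-2k-4}\big]\le C\omega^2L^{-2k},$$
and Lemma 4 from $r/2$ to $r_1$, with $\sigma=CL^{-1}$ and $g=C\omega L^{-k-2}$, gives
$$E(u;x,r_1)\le C\big[(L^{-2}+L^{-2})\,\omega^2L^{-2k}+L^2\omega^2L^{-2k-4}\big]\le C\omega^2L^{-2k-2}.$$
Taking $x$ in a given triangle $t$ that meets $B(X_0,(1+2^{-k})L)$, this is $(11_k)$. Only Steps 1 and 2 restricted $\omega_0$, so it depends on $R$ alone. $\square$

## 8. Interpolation: proof of Theorem 1

Let $h=\log|f'|$, which is smooth on $\Omega$.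

**Step 1: bound all difference quotients on compact sets.** Let $x_0\in\Omega$. Choose $\delta>0$ with $\overline{B(x_0,4\delta)}\subset\Omega$ and $\operatorname{osc}h\le\omega_0/2$ on this disk. For small $\varepsilon$ the closed disk lies in the interior of $\Omega^\varepsilon$, and by (K) $|\phi_\varepsilon-h|\le\omega_0/4$ at its centers. So $\operatorname{osc}\phi_\varepsilon\le\omega_0$ there. A center in $B(x_0,4\delta)$ is an interior vertex. All its triangles belong to $\Omega^\varepsilon$, because $\Omega^\varepsilon$ is a union of triangles of $\varepsilon T$ and contains a neighborhood of the center. So $P^\varepsilon$ has angle sum $2\pi$ at these vertices, and by (3) its triangles have the side lengths determined by the radii $r''_\varepsilon=r'_\varepsilon e^{\phi_\varepsilon}$. After rescaling by $1/\varepsilon$, Proposition 5 applies with $X_0=x_0/\varepsilon$ and $L=\delta/\varepsilon$. Let $k\ge1$. Summing $(11_{k-1})$ along the paths (5), which for small $\varepsilon$ stay in $B(X_0,(1+2^{-k+1})L)$, we get $|\Delta_{[k]}\phi_\varepsilon|\le CL^{-k}$,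 that is,
$$\big|\varepsilon^{-k}\Delta_{\varepsilon\lambda_1}\cdots\Delta_{\varepsilon\lambda_k}\phi_\varepsilon(c)\big|\le C_\delta\qquad\text{for all centers }c\in B(x_0,\delta),$$
with $C_\delta$ independent of $\varepsilon$. Covering by finitely many disks, such bounds hold on every compact subset of $\Omega$, for centers in all translate classes.

**Step 2: subtract the limit.** Let $g_\varepsilon=\phi_\varepsilon-h$ on centers. Since
$$\varepsilon^{-k}\Delta_{\varepsilon\lambda_1}\cdots\Delta_{\varepsilon\lambda_k}h(c)=\int_{[0,1]^k}\partial_{\lambda_1}\cdots\partial_{\lambda_k}h\Big(c+\varepsilon\sum_is_i\lambda_i\Big)ds\longrightarrow\partial_{\lambda_1}\cdots\partial_{\lambda_k}h(c)$$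
locally uniformly, the difference quotients of $g_\varepsilon$ of every order are bounded on compact sets, and it suffices to show that they tend to $0$ uniformly on compact sets.

**Step 3: interpolate between order $k$ and order $k+2$.** We induct on $k$. For $k=0$ the claim is (K). Suppose it holds for $\psi=\varepsilon^{-k}\Delta_{\varepsilon\lambda_1}\cdots\Delta_{\varepsilon\lambda_k}g_\varepsilon$. Let $\lambda\in\Lambda$ and $K\subset\Omega$ be compact. Choose $\beta_0>0$ such that the closed $2\beta_0|\lambda|$-neighborhood $K'$ of $K$ is contained in $\Omega$. Let $0<\beta\le\beta_0$ and $m=\lceil\beta/\varepsilon\rceil$, so that $\beta\le m\varepsilon\le\beta+\varepsilon$. For small $\varepsilon$ all points $c+j\varepsilon\lambda$ with $c\in K$, $0\le j\le m$, lie in $K'$. By the bound of order $k+2$, $|\Delta_{\varepsilon\lambda}\Delta_{\varepsilon\lambda}\psi|\le C\varepsilon^2$ at centers in $K'$, with $C$ independent of $\beta$. Hence $|\Delta_{\varepsilon\lambda}\psi(c+j\varepsilon\lambda)-\Delta_{\varepsilon\lambda}\psi(c)|\le Cj\varepsilon^2$, and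
$$\big|\psi(c+m\varepsilon\lambda)-\psi(c)-m\Delta_{\varepsilon\lambda}\psi(c)\big|\le\sum_{j<m}|\Delta_{\varepsilon\lambda}\psi(c+j\varepsilon\lambda)-\Delta_{\varepsilon\lambda}\psi(c)|\le Cm^2\varepsilon^2 .$$
Dividing by $m\varepsilon$,
$$|\varepsilon^{-1}\Delta_{\varepsilon\lambda}\psi(c)|\le\frac{2\sup_{K'}|\psi|}{m\varepsilon}+Cm\varepsilon .$$
As $\varepsilon\to0$, the first term tends to $0$ by the induction hypothesis on $K'$, so $\limsup_\varepsilon\sup_K|\varepsilon^{-1}\Delta_{\varepsilon\lambda}\psi|\le C\beta$. Let $\beta\to0$. All centers, in all translate classes, were treated uniformly. This proves Theorem 1. $\blacksquare$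

## 9. A local theorem in which harmonicity is a conclusion

The boundary condition in $U$ entered only through (K). The following local statement does not assume that the limit is harmonic. It is not used for Theorem 1.

**Theorem 2.** Let $R$ be admissible, $\mathcal D\subset\mathbf C$ open, $\varepsilon\to0$ (along a sequence or continuously). Let $\phi_\varepsilon$ be functions on centers of $\varepsilon R$ such that for each compact $K\subset\mathcal D$ and small $\varepsilon$, the radii $\varepsilon re^{\phi_\varepsilon}$ are defined near $K$ and have angle sum $2\pi$ at all vertices in $K$. If $\phi_\varepsilon\to h$ locally uniformly with $h$ continuous, then $h$ is harmonic and $\phi_\varepsilon\to h$ in $C^\infty$.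

*Proof.* Step 1 of Section 8 used only the continuity of $h$, and Steps 2 and 3 only its smoothness. So it suffices to show that $h$ is harmonic near each $x_0\in\mathcal D$. Choose $\delta$ as in that Step 1, and let $B=B(x_0,\delta)$. By $(11_0)$, $|\nabla_t\phi_\varepsilon|\le C\varepsilon$ on all triangles $t$ of $\varepsilon T$ meeting $B(x_0,2\delta)$. In this proof constants may depend on $\delta$ and $h$.

**Step 1: lay out the new triangles.** Map each triangle $t$ of $\varepsilon T$ that meets $B$ by an orientation-preserving affine map onto the Euclidean triangle determined by the radii $\varepsilon re^{\phi_\varepsilon}$. Across a common edge two such maps can be made to agree by an orientation-preserving isometry. Around a vertex they fit together cyclically, because the angle sum is $2\pi$. So near every point of $B$ there is a continuous map that has this form on each triangle. It is unique up to orientation-preserving isometries, since two of these that agree on a segment coincide. As $B$ is simply connected, the local maps patch to a continuous map $\Phi_\varepsilon:B\to\mathbf C$.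 It is affine on each $t\cap B$, which is convex. Normalize $\Phi_\varepsilon(x_0)=0$.

**Step 2: show that the layout is almost conformal.** Let $v$ be a vertex of $t$. The function $d_{ij}$ is homogeneous in the radii, and $\phi_\varepsilon$ differs from $\phi_\varepsilon(v)$ by $O(\varepsilon)$ on $t$. So each side of $t$ is stretched by the factor $e^{\phi_\varepsilon(v)}(1+O(\varepsilon))$. A quadratic form on $\mathbf R^2$ is determined linearly by its values on the three sides of a triangle, and there are finitely many shapes of triangles up to scaling. So on $t$, $\Phi_\varepsilon^*|dz|^2=e^{2\phi_\varepsilon(v)}|dz|^2+O(\varepsilon)$. Write $\Phi_\varepsilon=az+b\bar z+\text{const}$ on $t$, with $|a|>|b|$. Since $|a\,dz+b\,d\bar z|^2=(|a|^2+|b|^2)|dz|^2+2\operatorname{Re}(a\bar b\,dz^2)$,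
$$|a|^2+|b|^2=e^{2\phi_\varepsilon(v)}+O(\varepsilon),\qquad|a\bar b|=O(\varepsilon).$$
As $|a|^2\ge\frac12(|a|^2+|b|^2)$ is bounded below, $|b|=O(\varepsilon)$ and $\det D\Phi_\varepsilon=|a|^2-|b|^2=e^{2\phi_\varepsilon(v)}+O(\varepsilon)$.

**Step 3: pass to the limit.** The $\Phi_\varepsilon$ are uniformly Lipschitz on $B$, so along a sequence $\Phi_\varepsilon\to\Phi$ uniformly and $D\Phi_\varepsilon\to D\Phi$ weakly-$*$ in $L^\infty$. Since $\partial_{\bar z}\Phi_\varepsilon=O(\varepsilon)$, $\partial_{\bar z}\Phi=0$ weakly and $\Phi$ is holomorphic. Write $\Phi_\varepsilon=(\Phi_\varepsilon^1,\Phi_\varepsilon^2)$. For $\chi\in C_c^\infty(B)$,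
$$\int\chi\det D\Phi_\varepsilon=-\int\Phi^1_\varepsilon\big(\chi_x\Phi^2_{\varepsilon,y}-\chi_y\Phi^2_{\varepsilon,x}\big),$$
because $\det D\Phi_\varepsilon=\partial_x(\Phi^1_\varepsilon\Phi^2_{\varepsilon,y})-\partial_y(\Phi^1_\varepsilon\Phi^2_{\varepsilon,x})$ in the sense of distributions. On the right one factor converges uniformly and the other weakly-$*$, so the limit is the same expression for $\Phi$, that is, $\int\chi|\Phi'|^2$. By Step 2, and since $\phi_\varepsilon\to h$ uniformly near $B$ with $h$ continuous, the left side tends to $\int\chi e^{2h}$. So $|\Phi'|=e^h$. Thus $\Phi'$ has no zeros and $h=\log|\Phi'|$ is harmonic on $B$. $\square$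

## 10. One difference across translate classes

In Example 2, first-order differences between an old and an added center still behave correctly: $\phi(w)-\phi(v_i)=-\varepsilon\langle b,e_i\rangle+O(\varepsilon^2)$. This is general. The reason is that the coordinate functions solve the linear equation at every vertex.

**Lemma 6.** The coordinate function $c:V\to\mathbf C$ satisfies $\sum_{t\ni v}B_t(c,\delta_v)=0$ for all $v$, where $\delta_v$ is the indicator function of $v$.

*Proof.* For an edge $[v,j]$ let $u_{vj}$ be the unit vector from $c_v$ to $c_j$, and let $m_{vj}=c_v+p_{vj}u_{vj}$ be the point where the radical axis of the two circles meets the edge line. It depends only on the edge. For a triangle with vertices $v,j,k$ in counterclockwise order and radical center $o$, the third vertex $k$ is to the left of $u_{vj}$, while $j$ is to the right of $u_{vk}$. So Lemma 1 gives $o-m_{vj}=y_{vj}\,iu_{vj}$ and $o-m_{vk}=-y_{vk}\,iu_{vk}$. Since $\kappa_{vj}(c_j-c_v)=y_{vj}u_{vj}$,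
$$-B_t(c,\delta_v)=\kappa_{vj}(c_j-c_v)+\kappa_{vk}(c_k-c_v)=y_{vj}u_{vj}+y_{vk}u_{vk}=i(m_{vj}-m_{vk}).$$
Summing over the cycle of triangles around $v$, the right side telescopes to $0$. $\square$

**Theorem 3.** In the situation of Theorem 1 (with $h=\log|f'|$) or Theorem 2, let $v_0,w_0\in V$ be arbitrary and $e=c_{w_0}-c_{v_0}$. For centers $c\in\varepsilon(c_{v_0}+\Lambda)$ put $g_\varepsilon(c)=\phi_\varepsilon(c+\varepsilon e)-\phi_\varepsilon(c)$. Then for all $k\ge0$ and $\lambda_1,\dots,\lambda_k\in\Lambda$, locally uniformly,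
$$\varepsilon^{-k-1}\Delta_{\varepsilon\lambda_1}\cdots\Delta_{\varepsilon\lambda_k}g_\varepsilon\longrightarrow\partial_{\lambda_1}\cdots\partial_{\lambda_k}\partial_eh .$$

*Proof.* **Step 1: blow up at a point of failure.** Suppose not. Then there are $\varepsilon_j\to0$ and $\mu_j\in\Lambda$ with $\varepsilon_j(c_{v_0}+\mu_j)\to c^*$ in the domain, at which the difference of the two sides stays bounded away from $0$. Let $\psi_j=\varepsilon_j^{-k}\Delta_{[k]}\phi_{\varepsilon_j}$ as a function on vertices, $h_k=\partial_{\lambda_1}\cdots\partial_{\lambda_k}h$, and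
$$u_j(x)=\varepsilon_j^{-1}\big[\psi_j(x+\mu_j)-\psi_j(v_0+\mu_j)\big]\qquad(x\in V).$$
By $(11_k)$ near $c^*$, with $L$ a constant multiple of $\varepsilon_j^{-1}$, $|\nabla_tu_j|\le C$ on each fixed $t$ for large $j$. Since $u_j(v_0)=0$ and $G$ is connected, a subsequence converges pointwise to some $u:V\to\mathbf R$.

**Step 2: identify the periods and the equation of $u$.** By Theorem 1 or 2 at order $k+1$, $u(x+\lambda)-u(x)=\partial_\lambda h_k(c^*)=\langle a,\lambda\rangle$ with $a=\nabla h_k(c^*)$. Next, $\Delta_{[k]}\phi_{\varepsilon_j}$ solves $(F)$ near $c^*/\varepsilon_j$ with $|F_t|\le C\varepsilon_j^{k+2}$. For $k\ge1$ this is (13) combined with $(11_k)$, and for $k=0$ it is $|Q^t(p)|\le C|p|^2$ with $(11_0)$. Testing (9) with the indicator of $x+\mu_j$ and using invariance of $B_t$,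
$$\sum_{t\ni x}B_t(u_j,\delta_x)=O(\varepsilon_j^{-k-1}\varepsilon_j^{k+2})\to0,\qquad\text{so}\qquad\sum_{t\ni x}B_t(u,\delta_x)=0\quad\text{for all }x\in V.$$

**Step 3: apply the maximum principle.** By Lemma 6, $\bar u=u-\langle a,c\rangle$ satisfies the same equation. It is $\Lambda$-periodic, so it attains its maximum at some $x$. There $\sum_{t\ni x}\sum_{j\in t,\,j\neq x}\kappa^t_{xj}(x^0)(\bar u(x)-\bar u(j))=0$ with all terms nonnegative. So $\bar u(j)=\bar u(x)$ for every $j$ joined to $x$ by an edge of positive weight in some triangle, and then $j$ is again a maximum point. These edges connect $V$, since in each triangle at least two edges have positive weight. So $\bar u$ is constant, and $u(w_0)-u(v_0)=\langle a,e\rangle=\partial_eh_k(c^*)$. But $u_j(w_0)-u_j(v_0)$ is $\varepsilon_j^{-k-1}\Delta_{\varepsilon_j\lambda_1}\cdots\Delta_{\varepsilon_j\lambda_k}g_{\varepsilon_j}$ at $\varepsilon_j(c_{v_0}+\mu_j)$, which stays away from $\partial_eh_k$ there, a contradiction. $\square$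

## 11. Second differences into the interstices of the hexagonal packing

Example 2 was a local computation with a linear function. With Theorem 1 in hand, the same defect can be computed for every $\Omega$.

**Proposition 7.** Let $R$ be the hexagonal packing by unit disks (centers $\Lambda=2\mathbf Z+2e^{i\pi/3}\mathbf Z$), with the disk inscribed in each interstice added. This $R$ is admissible with $\Theta\equiv0$. Let $w$ be an added disk surrounded by $v_1,v_2,v_3$, with centers $c_w,c_1,c_2,c_3$ in $\varepsilon R$, and let $h=\log|f'|$. In the situation of Theorem 1, locally uniformly,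
$$\varepsilon^{-2}\Big[\tfrac13\sum_{i=1}^3\phi_\varepsilon(v_i)-\phi_\varepsilon(w)\Big]\to\tfrac{\sqrt3-1}3|\nabla h|^2,\qquad\varepsilon^{-2}\Big[\tfrac13\sum_{i=1}^3h(c_i)-h(c_w)\Big]\to0 .$$
Consequently, if $\Omega$ is not a round disk, there are no $C^2$ functions $H_\varepsilon\to h$ in $C^2_{\rm loc}(\Omega)$ with $H_\varepsilon=\phi_\varepsilon$ at all centers. So second differences mixing translate classes need not converge to the corresponding derivatives of $h$.

*Proof.* **Step 1: check the setting.** Each lattice triangle is cut into three triangles by the center of its added disk, all adjacent disks are tangent, and the added disks lie in the interstices. So $R$ is admissible. Here $P^\varepsilon$ exists by the Koebe–Andreev–Thurston theorem, applied to the sphere obtained by coning the boundary cycle.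

**Step 2: compute the first limit.** For $c_w$ in a compact set and $\varepsilon$ small, $w$ is an interior vertex of degree three. So in $P^\varepsilon$ its disk is the one in the interstice of the three mutually tangent disks $v_1,v_2,v_3$. In $\varepsilon R$ the radii are $\varepsilon$ and $\varepsilon/(3+2\sqrt3)$. So formula (1) applies to $\phi_\varepsilon$ with $a_i=\phi_\varepsilon(v_i)-\frac13\sum_j\phi_\varepsilon(v_j)=\frac13\sum_j(\phi_\varepsilon(v_i)-\phi_\varepsilon(v_j))$. The $v_i$ differ by lattice vectors $e_i-e_j$, with $e_i$ as in Example 2 (the unit-scale vectors from the centroid to the vertices). So Theorem 1 gives $\phi_\varepsilon(v_i)-\phi_\varepsilon(v_j)=\varepsilon\,\partial_{e_i-e_j}h+o(\varepsilon)$ and, by $\sum e_j=0$, $a_i=\varepsilon\,\partial_{e_i}h(c_w)+o(\varepsilon)$. By (2), $S=2\varepsilon^2|\nabla h|^2+o(\varepsilon^2)$, and (1) yields the limit $2\gamma|\nabla h|^2=\frac{\sqrt3-1}3|\nabla h|^2$.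

**Step 3: compare with smooth functions.** Let $H_\varepsilon\to h$ in $C^2_{\rm loc}$. Since $c_i=c_w+\varepsilon e_i$ and $\sum e_i=0$, Taylor's formula and (2) give
$$\varepsilon^{-2}\Big[\tfrac13\sum_iH_\varepsilon(c_i)-H_\varepsilon(c_w)\Big]\to\tfrac16\sum_iD^2h[e_i,e_i]=\tfrac13\Delta h=0 ,$$
where $\Delta h$ is the Laplacian. With $H_\varepsilon=h$ this is the second limit. If $H_\varepsilon=\phi_\varepsilon$ at all centers, it contradicts the first limit wherever $\nabla h\ne0$. If $\nabla h\equiv0$, then $|f'|$ is constant, so $f$ is affine and $\Omega=f^{-1}(U)$ is a round disk. $\square$
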